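# An oriented graph in which every arc reversal creates more cycles than it destroys

## The guess that some reversal always lowers the number of cycles

Take a finite digraph $D=(V,A)$ without loops and without multiple arcs (for each ordered pair $(x,y)$ there is at most one arc from $x$ to $y$; opposite arcs $(x,y),(y,x)$ may both be present). A *cycle* is a directed cycle, and two cycles are different if they are different subgraphs. *Reversing* an arc $(x,y)$ means replacing it by $(y,x)$. Suppose that $D$ contains a cycle. Can we always choose one arc whose reversal makes the number of cycles smaller?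

The natural guess is yes: pick an arc that carries many cycles and turn it round. This guess is known as Ádám's conjecture, and our source for it is the work "Ádám's Conjecture and Arc Reversal Problems" (https://scholarworks.lib.csusb.edu/cgi/viewcontent.cgi?article=1409&context=etd).

**Conjecture (Ádám).** For every digraph $D=(V,A)$ containing a directed cycle there is an arc $(x,y)\in A$ whose reversal decreases the total number of cycles in $D$.

Let us set up the bookkeeping and test it. Paths are directed and do not repeat vertices; for $u\ne v$ let $p(u,v)$ be the number of directed $u$–$v$ paths. Reversing $(x,y)$ destroys exactly the cycles through $(x,y)$; such a cycle is the arc followed by a $y$–$x$ path, so there are $p(y,x)$ of them. It creates exactly the cycles through the new arc $(y,x)$; such a cycle is the new arc followed by an $x$–$y$ path in $D-(x,y)$. We shall work with *oriented graphs*, meaning that opposite arcs are also excluded. An $x$–$y$ path that uses the arc $(x,y)$ consists of that arc alone, so the number of created cycles is $p(x,y)-1$. Hence reversing $(u,v)$ strictly increases the number of cycles if and only if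
$$p(u,v)-1>p(v,u). \tag{1}$$

*A single directed cycle of length $n\ge 3$.* Reversing any arc destroys one cycle and creates none. The guess holds.

*The tournament on $\mathbb Z_5$ with arcs $i\to i+1$ and $i\to i+2$.* By rotation there are two kinds of arcs. For $(0,1)$, the paths from $1$ to $0$ are $1230$, $12340$, $1240$, $130$, $1340$, so five cycles are destroyed; the paths from $0$ to $1$ other than the arc are $0\,2\,3\,4\,1$ and $0\,2\,4\,1$, so two are created. For $(0,2)$, the paths from $2$ to $0$ are $230$, $2340$, $240$, $24130$, and the only path from $0$ to $2$ besides the arc is $0\,1\,2$: four destroyed, one created. Every reversal decreases the number of cycles.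

*Vertices of small degree.* The following lemma covers many small examples at once.

**Lemma 1.** Let $D$ be an oriented graph, and let $z$ be a vertex that lies on a cycle and has out-degree $1$ or in-degree $1$. Then some arc reversal decreases the number of cycles.

*Proof.* Suppose that $z$ has out-degree $1$, with out-arc $(z,y)$. The cycle through $z$ uses this arc, so reversing it destroys at least one cycle. In $D-(z,y)$ no arc leaves $z$, so there is no $z$–$y$ path and no cycle is created. If instead $(x,z)$ is the only arc into $z$, reverse that one: in $D-(x,z)$ no arc enters $z$, and the same argument applies. $\blacksquare$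

So the guess survives the easy tests. It is nevertheless false, already for oriented graphs, and even for bipartite ones. These notes construct a counterexample and prove everything.

## Subdividing multiple arcs runs into Lemma 1

It is known that the conjecture fails for multidigraphs. A sensible first attempt is therefore to take a multidigraph counterexample and remove the multiplicities by subdividing the arcs: replace $x\to y$ by $x\to m\to y$ with a new vertex $m$. This puts the cycles of the two digraphs in bijection, and the result has no multiple arcs. But the plan breaks at the new vertices. If the arc $x\to y$ lay on a cycle, then $m$ lies on a cycle and has out-degree $1$, so by Lemma 1 reversing $(m,y)$ decreases the number of cycles. Multiplicity must be simulated in a way that leaves every vertex on a cycle with at least two arcs in and two arcs out.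

## Twins, ports, and exponents of $h$

What we keep from multiple arcs is the power of a free choice. Instead of $h$ parallel arcs, we use $h$ *twins*: vertices with the same in-neighbors and the same out-neighbors. A path that passes through a class of $h$ twins has about $h$ choices there, so counts of paths become polynomials in $h$, and for large $h$ only the degree matters. If every vertex were blown up, paths could get longer and longer as $h$ grows. So some vertices are kept single, and they bound the length.

**Definition (port system).** Take a finite set of *nodes* and a finite set of *ports*. Each port $s$ has a nonempty *tail set* $T(s)$ and a nonempty *head set* $H(s)$ of nodes, with $T(s)\cap H(s)=\emptyset$. For $h\ge1$ the associated digraph has as vertices the ports together with disjoint sets $B_i$ of size $h$, one for each node $i$; its arcs are $s\to b$ for $b\in B_i$, $i\in H(s)$, and $b\to s$ for $b\in B_i$, $i\in T(s)$.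

A port takes us from a node in its tail set to a node in its head set. The digraph is bipartite (ports versus $\bigcup B_i$). Every $b\in B_i$ has in-neighborhood $I_i=\{s:i\in H(s)\}$ and out-neighborhood $O_i=\{s:i\in T(s)\}$. Since $T(s)\cap H(s)=\emptyset$ for all $s$, we have $I_i\cap O_i=\emptyset$ for all $i$, so the digraph is an oriented graph.

**Definition (trails).** A *trail* of length $\ell$ from node $v$ to node $w$ is a sequence $v=n_0,s_1,n_1,\dots,s_\ell,n_\ell=w$ with distinct ports $s_j$, $n_{j-1}\in T(s_j)$ and $n_j\in H(s_j)$; we say that $s_j$ is *realized* as $n_{j-1}\to n_j$. A *closed trail* of length $k$ is a cyclic sequence $(s_1,i_1,\dots,s_k,i_k)$ of distinct ports and of nodes $i_j\in H(s_j)\cap T(s_{j+1})$, indices mod $k$; here $s_j$ is realized as $i_{j-1}\to i_j$.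

Nodes may repeat, ports may not. In a closed trail each node occurs equally often as a realized tail and as a realized head; we call this *balance*. A cycle of the digraph alternates between ports and vertices of the classes, so cycles correspond exactly to closed trails together with a choice of distinct vertices $b_j\in B_{i_j}$.

*Example.* Let the nodes be $u,v$, with ports $a,a'$ (tail set $\{u\}$, head set $\{v\}$) and $c$ (tail set $\{v\}$, head set $\{u\}$). The closed trails are $(a,v,c,u)$ and $(a',v,c,u)$, each giving $h^2$ cycles. For the arc $(a,b)$ with $b\in B_v$: the destroyed cycles are given by the paths $b,c,b_2,a$, which number $h$; the created ones by the paths $a,b_1,c,b_2,a',b$ with $b_1\in B_v\setminus\{b\}$, which number $h(h-1)$. So for $h\ge3$ this reversal increases the number of cycles. For the arc $(c,b)$ with $b\in B_u$, however, the destroyed cycles number $2h$, and no cycle is created, because every continuation from $c$ comes back only to $c$.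

The general count behind this example is the following. A path $s=s_1,b_1,s_2,\dots,b_{k-1},s_k,b$ with $k$ ports has $k-1$ free intermediate vertices, so a fixed sequence of ports and nodes gives about $h^{k-1}$ paths. A closed trail with $k$ ports containing $s$ with the appropriate head gives at most $h^{k-1}$ cycles through $(s,b)$, since $b$ itself is prescribed. This suggests a plan for a system with $m$ ports:

1. no closed trail uses all $m$ ports, so at most order $h^{m-2}$ cycles are destroyed;
2. for every arc $(s,b)$ there is a path from $s$ to $b$ using all $m$ ports, so order $h^{m-1}$ cycles are created; and the same with directions reversed for the arcs $(b,s)$.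

**Rigid ports cannot do this.** Suppose that every port has a single tail $t_s$ and a single head $h_s$, so that ports are just arcs on the nodes, and let $m\ge2$. A path from $s$ to $b\in B_{h_s}$ using all ports leaves $s$ at node $h_s$, runs through all the other ports, and ends at node $h_s$. So the ports other than $s$ are balanced at every node. Let $d(i)$ be the number of ports with tail $i$ minus the number with head $i$. Then $d(t_s)=1$, $d(h_s)=-1$, and $d=0$ elsewhere. If this holds for every $s$, all ports have the same tail $u$ and the same head $v$, whence $d(u)=m\ge2$, a contradiction. Item 2 of the plan forces some ports to have a choice of tail or head.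

## Nine ports on six nodes: the digraph $D_h$

The nodes are the elements of $\mathbb Z_6$. There are three *flexible* ports,
$$X:\ T=\{0,1\},\ H=\{3,4\};\qquad Y:\ T=\{4,5\},\ H=\{1,2\};\qquad Z:\ T=\{2,3\},\ H=\{5,0\},$$
and six *fixed* ports $f_{ij}$ with $T=\{i\}$, $H=\{j\}$, for
$$(i,j)\in\{(0,2),(2,4),(4,0),(1,5),(5,3),(3,1)\}.$$
The associated digraph is $D_h$. The in- and out-neighborhoods of the classes are as follows.

| $i$ | 0 | 1 | 2 | 3 | 4 | 5 |
|---|---|---|---|---|---|---|
| $I_i$ | $Z,f_{40}$ | $Y,f_{31}$ | $Y,f_{02}$ | $X,f_{53}$ | $X,f_{24}$ | $Z,f_{15}$ |
| $O_i$ | $X,f_{02}$ | $X,f_{15}$ | $Z,f_{24}$ | $Z,f_{31}$ | $Y,f_{40}$ | $Y,f_{53}$ |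

There are $9+6h$ vertices and $24h$ arcs, since each of the $6h$ class vertices has two arcs in and two out. The fixed ports form two directed triangles, $0\to2\to4\to0$ on the even nodes and $1\to5\to3\to1$ on the odd ones.

*Examples of closed trails.* $(f_{53},3,f_{31},1,f_{15},5)$ has length $3$ and gives $h^3$ cycles. With $X$ realized as $0\to3$ and $Z$ as $3\to0$ we get one of length $2$. The closed trail with $X$ as $1\to3$, then $f_{31}$, $f_{15}$, and $Y$ as $5\to1$ has length $4$ and visits node $1$ twice, so it gives $h\cdot h\cdot h(h-1)$ cycles. A node occurs at most twice in a closed trail because $|O_i|=2$.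

**Theorem 1.** The oriented bipartite graph $D_h$, with $9+6h$ vertices, satisfies (1) for every arc $(u,v)$, for all $h\ge 2^{16}+4$. So reversing any arc strictly increases the number of cycles. Moreover, reversing any arc creates at least $(h-3)/2^{16}$ times as many cycles as it destroys; this ratio is unbounded as $h\to\infty$.

**Theorem 2.** $D_h$ is a counterexample to Ádám's conjecture if and only if $h\ge8$. For $h\ge8$ every arc reversal strictly increases the number of cycles. ($D_8$ has $57$ vertices and $192$ arcs.)

Since $D_h$ contains cycles, Theorem 1 alone disproves the conjecture.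

## Symmetries that leave two arcs to check

This section reduces the $24h$ arcs to two. Consider three maps on nodes and ports:

* $\alpha:\ i\mapsto i+2$, $\ X\mapsto Z\mapsto Y\mapsto X$, $\ f_{ij}\mapsto f_{i+2,j+2}$;
* $\rho:\ i\mapsto 1-i$, $\ X\mapsto X$, $\ Y\leftrightarrow Z$, $\ f_{ij}\mapsto f_{1-i,1-j}$;
* $\gamma:\ i\mapsto 4-i$, $\ X\mapsto X$, $\ Y\leftrightarrow Z$, $\ f_{ij}\mapsto f_{4-j,4-i}$.

**Step 1: $\alpha$ and $\rho$ preserve tail sets and head sets.** For $\alpha$: $\{0,1\}\mapsto\{2,3\}\mapsto\{4,5\}\mapsto\{0,1\}$ are the tail sets of $X,Z,Y,X$, and $\{3,4\}\mapsto\{5,0\}\mapsto\{1,2\}\mapsto\{3,4\}$ their head sets; on fixed ports, $f_{02}\mapsto f_{24}\mapsto f_{40}\mapsto f_{02}$ and $f_{15}\mapsto f_{31}\mapsto f_{53}\mapsto f_{15}$. For $\rho$, the node map exchanges $0\leftrightarrow1$, $2\leftrightarrow5$, $3\leftrightarrow4$. So $T(X)$ and $H(X)$ are preserved, $T(Y)=\{4,5\}\leftrightarrow\{3,2\}=T(Z)$, $H(Y)=\{1,2\}\leftrightarrow\{0,5\}=H(Z)$, and $f_{02}\leftrightarrow f_{15}$, $f_{24}\leftrightarrow f_{53}$, $f_{40}\leftrightarrow f_{31}$.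

**Step 2: $\gamma$ exchanges tail sets and head sets.** The node map exchanges $0\leftrightarrow4$, $1\leftrightarrow3$ and fixes $2$ and $5$. So $T(X)=\{0,1\}\mapsto\{4,3\}=H(X)$ and conversely; $T(Y)=\{4,5\}\mapsto\{0,5\}=H(Z)$ and $H(Y)=\{1,2\}\mapsto\{3,2\}=T(Z)$; $T(Z)=\{2,3\}\mapsto\{2,1\}=H(Y)$ and $H(Z)=\{5,0\}\mapsto\{5,4\}=T(Y)$. On fixed ports $f_{02}\leftrightarrow f_{24}$, $f_{15}\leftrightarrow f_{53}$, while $f_{40}$ and $f_{31}$ are fixed; the tail $i$ of $f_{ij}$ goes to $4-i$, the head of $f_{4-j,4-i}$, and the head $j$ to the tail $4-j$.

**Step 3: passing to the digraph.** Let $\sigma$ be one of the node maps. The neighborhoods of a vertex of $B_i$ depend only on $i$, so we may combine the map with arbitrary bijections $B_i\to B_{\sigma(i)}$. In this way $\alpha$ and $\rho$ give automorphisms of $D_h$, and $\gamma$ gives an isomorphism of $D_h$ onto its reverse. An automorphism $\varphi$ satisfies $p(\varphi u,\varphi v)=p(u,v)$. For $\gamma$ we have $p(u,v)=p(\gamma v,\gamma u)$.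

**Step 4: reduction to port-to-class arcs.** An arc $(b,s)$ corresponds under $\gamma$ to the arc $(\gamma s,\gamma b)$, with $p(b,s)=p(\gamma s,\gamma b)$ and $p(s,b)=p(\gamma b,\gamma s)$. So the reversals of $(b,s)$ and of $(\gamma s,\gamma b)$ create equally many cycles and destroy equally many.

**Step 5: orbits.** The group $\langle\alpha,\rho\rangle$ is transitive on the six fixed ports: $\alpha$ has two orbits of size $3$, which $\rho$ exchanges. It is also transitive on the six pairs (flexible port, element of its head set), because $\alpha$ permutes $X,Z,Y$ cyclically and $\rho$ fixes $X$ and swaps $3$ and $4$. Since the bijections between classes are arbitrary, every arc $(s,b)$ can be moved to one of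
$$(X,b),\qquad(f_{53},b),\qquad b\in B_3\ \text{fixed}.$$

Hence for every arc of $D_h$, the pair (number of cycles created, number destroyed) equals that of one of these two arcs. Both ports lie in $I_3$, so for $s\in\{X,f_{53}\}$ the number destroyed, $p(b,s)$, is the number of cycles through $(s,b)$, and the number created is $p(s,b)-1$.

## Why the nine ports never close up

We now carry out item 1 of the plan. The choice of tails and heads must not be so generous that a closed trail through all ports appears.

**Lemma 2.** $D_h$ has no closed trail of length $9$.

*Proof.* Suppose that a closed trail uses all nine ports. The fixed ports contribute exactly one tail and one head at each node. By balance, the realizations of $X,Y,Z$ alone are balanced at each node. The table of $I_i$ and $O_i$ shows that at each node exactly one flexible port can have its tail and exactly one can have its head. So, at nodes $0,1,\dots,5$ respectively: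

* $X$ has tail $0$ iff $Z$ has head $0$;
* $X$ has tail $1$ iff $Y$ has head $1$;
* $Z$ has tail $2$ iff $Y$ has head $2$;
* $Z$ has tail $3$ iff $X$ has head $3$;
* $Y$ has tail $4$ iff $X$ has head $4$;
* $Y$ has tail $5$ iff $Z$ has head $5$.

If $X$ has tail $0$, then $Z$ has head $0$ and not $5$, so $Y$ has tail $4$, so $X$ has head $4$ and not $3$, so $Z$ has tail $2$, so $Y$ has head $2$. The realizations are $X:0\to4$, $Y:4\to2$, $Z:2\to0$.

If $X$ has tail $1$, then $Y$ has head $1$ and not $2$, so $Z$ has tail $3$, so $X$ has head $3$ and not $4$, so $Y$ has tail $5$, so $Z$ has head $5$. The realizations are $X:1\to3$, $Z:3\to5$, $Y:5\to1$.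

In both cases every port joins nodes of equal parity, so all nodes of the closed trail have the same parity. But the trail uses both $f_{02}$ and $f_{15}$, a contradiction. $\blacksquare$

So balance of all nine ports is possible, but it forces the trail to fall apart into an even piece and an odd piece. In a path from $s$ to $b$ the port $s$ contributes no tail, and this is what frees the others. For $s=X$: the six fixed ports are balanced, and so is the pair $Y:5\to2$, $Z:2\to5$, which connects the two parities. For $s=f_{53}$: without $f_{53}$ the fixed ports lack a connection from $5$ to $3$, and the flexible ports supply exactly that, as $Y:5\to2$, $Z:2\to0$, $X:0\to3$. Writing out trails through these pieces, starting and ending at node $3$, gives the paths of the next section.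

## Degree seven against degree eight: proof of Theorem 1

**Step 1: an upper bound for the destroyed cycles.** Let $s\in\{X,f_{53}\}$. A path from $b$ to $s$ has the form $b,s_1,b_1,s_2,\dots,b_{k-1},s_k=s$ with $s_1\in O_3$. Since $s\in I_3$, it closes up to a closed trail of length $k$, so $k\le8$ by Lemma 2. There are $2$ choices for $s_1$. After that, each step has at most $2h$ choices for $b_j$, because $|H(s_j)|\le2$, and $2$ choices for $s_{j+1}$. The geometric sum is at most twice its last term, so
$$p(b,s)\le 2\sum_{k=1}^{8}(4h)^{k-1}\le4(4h)^7=2^{16}h^7. \tag{2}$$

**Step 2: a lower bound for the created cycles.** Consider these two port sequences, with the intermediate nodes above the arrows: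
$$X\xrightarrow{3}f_{31}\xrightarrow{1}f_{15}\xrightarrow{5}Y\xrightarrow{2}f_{24}\xrightarrow{4}f_{40}\xrightarrow{0}f_{02}\xrightarrow{2}Z\xrightarrow{5}f_{53}\to b, \tag{3}$$
$$f_{53}\xrightarrow{3}f_{31}\xrightarrow{1}f_{15}\xrightarrow{5}Y\xrightarrow{2}f_{24}\xrightarrow{4}f_{40}\xrightarrow{0}f_{02}\xrightarrow{2}Z\xrightarrow{0}X\to b. \tag{4}$$
Each uses all nine ports once, and each node above an arrow lies in the head set of the port before it and in the tail set of the port after it; the last port has $3$ in its head set. Inserting distinct vertices $\ne b$ from the indicated classes gives paths from $X$, respectively $f_{53}$, to $b$, none of which is the single arc.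

In (3) the nodes are $3,1,5,2,4,0,2,5$; in (4) they are $3,1,5,2,4,0,2,0$. In each, class $3$ occurs once and $b$ is forbidden there: $h-1$ choices. Two classes occur twice ($2,5$ in (3), and $2,0$ in (4)): $h(h-1)$ choices each. Three classes occur once: $h$ choices each. Hence in both cases
$$p(s,b)-1\ge(h-1)\cdot\big(h(h-1)\big)^2\cdot h^3=h^5(h-1)^3. \tag{5}$$

**Step 3: comparison.** By Bernoulli's inequality, $(h-1)^3/h^2=h(1-1/h)^3\ge h-3$. Let $h\ge2^{16}+4$, so $h-3>2^{16}$. By (5) and (2),
$$p(s,b)-1\ \ge\ h^7\,\frac{(h-1)^3}{h^2}\ \ge\ (h-3)h^7\ \ge\ \frac{h-3}{2^{16}}\,p(b,s)\ >\ p(b,s).$$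
The last inequality needs $p(b,s)>0$. This holds because there are cycles through both arcs, for example from the closed trails $f_{53},f_{31},f_{15}$ and $X$ (as $1\to3$), $f_{31}$. By the symmetry reduction the same inequalities hold for every arc of $D_h$. This proves Theorem 1. $\blacksquare$

The bound (2) is very crude. To find the exact threshold we have to list the closed trails.

## The complete list of closed trails

Let $P=\{0,2,4\}$ and $Q=\{1,3,5\}$. The flexible ports have the following realizations.

| | $PP$ | $QQ$ | $PQ$ | $QP$ |
|---|---|---|---|---|
| $X$ | $0\to4$ | $1\to3$ | $0\to3$ | $1\to4$ |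
| $Y$ | $4\to2$ | $5\to1$ | $4\to1$ | $5\to2$ |
| $Z$ | $2\to0$ | $3\to5$ | $2\to5$ | $3\to0$ |

The fixed triangles are $0\to2\to4\to0$ and $1\to5\to3\to1$. The $PP$ and $QQ$ realizations are exactly the reverses of the fixed edges. In a closed trail the number of $PQ$-realized ports equals the number of $QP$-realized ports; as only three ports can cross, this number is $0$ or $1$.

**Step 1: no crossing (type 0).** The closed trail stays in $P$ or stays in $Q$. Within one of these sets, the available realizations are the six arcs of a bidirected triangle, each belonging to a different port. So a closed trail is an Eulerian circuit of a connected balanced set of arcs. For each of the three antiparallel pairs, let $x_e$ and $y_e$ be $1$ or $0$ according to whether the fixed edge $e$, respectively its reverse, is used. Consider a node with fixed edge $e$ entering and fixed edge $e'$ leaving. Balance there reads $x_{e'}+y_e=x_e+y_{e'}$, that is, $x_e-y_e=x_{e'}-y_{e'}$. So $x-y$ is the same for all three pairs. If it is $0$, each pair contributes both arcs or none; if it is $\pm1$, the set is one of the two directed triangles. The nonempty possibilities are: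

* three $2$-cycles, with one circuit each (length $2$);
* two directed triangles, with one circuit each (length $3$);
* three unions of two $2$-cycles with a common node $v$, with one circuit each (length $4$): after returning to $v$ from one neighbor we must go to the other;
* the full bidirected triangle, with three circuits (length $6$).

For the last count, take $Q$ and start each circuit with its unique arc $1\to3$. If we return to $1$ at once, the next arc is $1\to5$; returning to $1$ now would leave us stuck, so we get $1\,3\,1\,5\,3\,5\,1$. If instead we go on to $5$, then $5\to1$ forces $1\,3\,5\,1\,5\,3\,1$ and $5\to3$ forces $1\,3\,5\,3\,1\,5\,1$.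

**Step 2: one crossing pair.** Let $A$ be the $PQ$-port, $B$ the $QP$-port, and $C$ the third flexible port, which is absent or realized $PP$ or $QQ$. The closed trail consists of $A$, a $Q$-trail from head$(A)$ to tail$(B)$, then $B$, then a $P$-trail from head$(B)$ to tail$(A)$. The length is $2$ plus the lengths of these two trails. The table of realizations gives the following.

| $(A,B)$ | $P$-trail | $Q$-trail | $C$ |
|---|---|---|---|
| I: $(X,Y)$ | $2\to0$ | $3\to5$ | $Z$ |
| I: $(Y,Z)$ | $0\to4$ | $1\to3$ | $X$ |
| I: $(Z,X)$ | $4\to2$ | $5\to1$ | $Y$ |
| II: $(X,Z)$ | $0\to0$ | $3\to3$ | $Y$ |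
| II: $(Y,X)$ | $4\to4$ | $1\to1$ | $Z$ |
| II: $(Z,Y)$ | $2\to2$ | $5\to5$ | $X$ |

**Step 3: type I.** Here the required end nodes $v\to w$ of the $P$-trail, and likewise of the $Q$-trail, are those of the corresponding realization of $C$, which is the reverse of a fixed edge. So the fixed triangle is $v\to u\to w\to v$. Using fixed ports only, the trail must be $v\to u\to w$, of length $2$: continuing from $w$ leads to $v$, where no fixed port is left. A trail using $C$ is a fixed-port trail from $v$ to $v$, then $C$, then a fixed-port trail from $w$ to $w$. Each of the two is empty or the full triangle, and they cannot both be the full triangle. This gives three trails, of lengths $1,4,4$. As $C$ can be used only once, each type I pair gives closed trails of lengths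
$$6\ (C\text{ absent});\qquad 5,8,8\ (C\text{ in }P);\qquad 5,8,8\ (C\text{ in }Q).$$

**Step 4: type II.** Here $v=w$ is the node of the triangle not incident with $C$. Suppose that $C$ is used, as $e\to e'$. Then we need fixed-port trails from $v$ to $e$ and from $e'$ to $v$. Since $e'\to e$ is a fixed edge, the fixed triangle is $v\to e'\to e\to v$, so these trails are $v\to e'\to e$ and $e'\to e\to v$. Both use the port $e'\to e$, which is impossible. So $C$ is absent, and each of the $P$- and $Q$-trails is empty or the full triangle. The lengths are $2,5,5,8$.

The largest length in the list is $8$, in agreement with Lemma 2.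

**Step 5: how many cycles a closed trail of length 8 gives.** We claim that in every closed trail of length $8$ two nodes occur twice and four occur once. Count realized tails.

* Type I, $C$ in $P$: the $P$-trail has length $4$. In $P$ we see the three fixed tails, the tail $v$ of $C$, and the tail $w\ne v$ of $A$. The $Q$-trail consists of two fixed ports and is followed by $B$, so each node of $Q$ is a tail once.
* Type I, $C$ in $Q$: in $Q$ we see the three fixed tails and the distinct tails of $C$ and $B$. In $P$, two fixed ports followed by $A$ give each node once.
* Type II: the three fixed tails on each side, plus tail$(A)$ in $P$ and tail$(B)$ in $Q$.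

So distinct vertices can be chosen in $h^4\cdot(h(h-1))^2=h^6(h-1)^2$ ways. If the trail contains the port $s$ with head $3$, then by symmetry among the $h$ vertices of $B_3$ exactly a fraction $1/h$ of these choices puts $b$ right after $s$. So *a closed trail of length $8$ containing $s$ with head $3$ yields exactly $h^5(h-1)^2$ cycles through $(s,b)$*. One of length $k$ yields at most $h^{k-1}$.

## The cycles through $(X,b)$ and $(f_{53},b)$

**Step 1: closed trails containing $X$ with head $3$.** Then $X$ is realized as $1\to3$ or $0\to3$.

* Type 0 in $Q$, containing $1\to3$: one $2$-cycle, one directed triangle ($1\to3\to5\to1$), two unions of two $2$-cycles, the three circuits of the full triangle. Lengths $2,3,4,4,6,6,6$.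
* $X=A$ in $(X,Y)$: $6;\ 5,8,8;\ 5,8,8$.
* $X=C$ in $Q$, pair $(Y,Z)$: $5,8,8$.
* $X=A$ in $(X,Z)$: $2,5,5,8$.

If $X=B$, its head is $4$. So there are seven of length $8$, four of length $6$, five of length $5$, two of length $4$, one of length $3$ and two of length $2$:
$$p(b,X)\le7h^5(h-1)^2+4h^5+5h^4+2h^3+h^2+2h. \tag{6}$$

**Step 2: closed trails containing $f_{53}$.** Its head is always $3$.

* Type 0 in $Q$, containing $5\to3$: again $2,3,4,4,6,6,6$.
* $(X,Y)$: the $Q$-trail goes $3\to5$. The fixed trail $3\to1\to5$ and the trail consisting of $Z$ alone avoid $f_{53}$; the two $Q$-trails of length $4$ contain the triangle. So $8,8$.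
* $(Y,Z)$: the fixed $Q$-trail $1\to5\to3$ uses $f_{53}$, so we get $6$ ($C$ absent) and $5,8,8$ ($C$ in $P$). With $C$ in $Q$ only the $Q$-trails of length $4$ count: $8,8$.
* $(Z,X)$: the fixed $Q$-trail $5\to3\to1$ uses $f_{53}$, so likewise $6;\ 5,8,8;\ 8,8$.
* Each of the three type II pairs, with the $Q$-triangle used: $5,8$.

In total there are $2+4+4+3=13$ of length $8$, five of length $6$, five of length $5$, two of length $4$, one of length $3$ and one of length $2$:
$$13h^5(h-1)^2\le p(b,f_{53})\le13h^5(h-1)^2+5h^5+5h^4+2h^3+h^2+h. \tag{7}$$

## Every reversal loses for $h\ge8$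

Let $h\ge8$. By symmetry it suffices to prove (1) for the arcs $(X,b)$ and $(f_{53},b)$.

**Step 1: the arc $(X,b)$.** Comparing (5) with (6), the leading terms are $h^5(h-1)^3$ and $7h^5(h-1)^2$, which tie at $h=8$. So we need one more family of paths. Take
$$X\xrightarrow{3}Z\xrightarrow{0}f_{02}\xrightarrow{2}f_{24}\xrightarrow{4}Y\xrightarrow{1}f_{15}\xrightarrow{5}f_{53}\to b. \tag{8}$$
Its six intermediate nodes are all different, and $b$ is forbidden in class $3$, so it gives $(h-1)h^5$ paths, different from those of (3). Next,
$$5h^4+2h^3+h^2+2h<h^5,$$
since after division by $h^5$ the left side is decreasing in $h$ and equals $2698/4096$ at $h=8$. So the lower-order terms in (6) sum to less than $5h^5$. As $h-1\ge7$, we have $(h-1)^2-7(h-1)\ge0$, and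
$$p(X,b)-1-p(b,X)>h^5(h-1)\big[(h-1)^2-7(h-1)+1\big]-5h^5\ge h^5(h-1)-5h^5>0.$$

**Step 2: the arc $(f_{53},b)$.** Here the coefficient $13$ in (7) is too large for the single sequence (4) when $h=8$, but there is a second sequence through all nine ports:
$$f_{53}\xrightarrow{3}f_{31}\xrightarrow{1}f_{15}\xrightarrow{5}Y\xrightarrow{2}Z\xrightarrow{0}f_{02}\xrightarrow{2}f_{24}\xrightarrow{4}f_{40}\xrightarrow{0}X\to b. \tag{9}$$
Its nodes are $3,1,5,2,0,2,4,0$: class $3$ once, classes $2$ and $0$ twice, classes $1,5,4$ once. So it also gives $h^5(h-1)^3$ paths, and $p(f_{53},b)-1\ge2h^5(h-1)^3$. The lower-order terms in (7) sum to less than $7h^5$, because $5h^4+2h^3+h^2+h<2h^5$ (it is even less than $h^5$, by the estimate in Step 1). Hence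
$$p(f_{53},b)-1-p(b,f_{53})>h^5(h-1)^2\big(2(h-1)-13\big)-7h^5=h^5(h-1)^2(2h-15)-7h^5\ge49h^5-7h^5>0,$$
using $h-1\ge7$ and $2h-15\ge1$.

So for $h\ge8$ condition (1) holds for every arc of $D_h$, and every reversal strictly increases the number of cycles.

## Reversing $(f_{53},b)$ helps for $h\le7$

To finish Theorem 2 we show that for $1\le h\le7$ the reversal of $(f_{53},b)$ decreases the number of cycles. For this we need an *upper* bound for $p(f_{53},b)-1$, so we list all paths from $f_{53}$ to $b$ except the arc itself.

**Step 1: constraints.** The last port of such a path lies in $I_3\setminus\{f_{53}\}$, so it is $X$, with head $3$; thus $X$ is used only at the end, entered from node $0$ or $1$. The second port lies in $O_3=\{f_{31},Z\}$. A later visit to node $3$ before the end would need $X$ or $f_{53}$, so there is none. Node $5$ can be left only via $Y$, since $f_{53}$ is used up.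

**Step 2: the list.** Let $k$ be the number of ports, including $f_{53}$ and $X$.

*Second port $f_{31}$, leading to node $1$.*

* Then $X$: $k=3$.
* Then $f_{15}$, which leads to $5$, so $Y$ must follow. If $Y\to1$, then $f_{15}$ is used, so $X$ follows: $k=5$.
* Then $f_{15}$ and $Y\to2$. Both ports with head $1$ (namely $f_{31}$ and $Y$) are used, so node $1$ cannot be entered again, and $X$ must be entered from $0$. Taking $Z\to5$ would be a dead end because $Y$ is used. So there follows a $P$-trail $2\to0$ using fixed ports and possibly $Z$ as $2\to0$. These are the type I trails found above, of lengths $2,1,4,4$. With $f_{53},f_{31},f_{15},Y$ before and $X$ after: $k=7,6,9,9$.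

*Second port $Z\to5$, so $Y$ must follow.*

* If $Y\to1$: the port $f_{15}$ leads to $5$, a dead end, so $X$ follows: $k=4$.
* If $Y\to2$: $Z$ is used, so $f_{24}$; then $Y$ is used, so $f_{40}$; at $0$, the port $f_{02}$ leads to $2$, where both $Z$ and $f_{24}$ are used, so $X$ follows: $k=6$.

*Second port $Z\to0$.*

* Then $X$: $k=3$.
* Then $f_{02}$, and, $Z$ being used, $f_{24}$, leading to $4$. Next $f_{40}$ leads to $0$, where $f_{02}$ is used, so $X$ follows: $k=6$.
* Then $f_{02},f_{24}$, next $Y\to1$, then $X$: $k=6$. Here $f_{15}$ from node $1$ would be a dead end at $5$, and $Y\to2$ would be a dead end because $Z$ and $f_{24}$ are used.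

**Step 3: the upper bound.** The two sequences with $k=9$ are (4) and (9), giving $h^5(h-1)^3$ paths each. A sequence with $k$ ports gives at most $h^{k-1}$ paths; besides those with $k=9$, we have $k=7$ once, $k=6$ four times, $k=5$ once, $k=4$ once, $k=3$ twice. For $h\ge2$ we have $h^2+h+2\le h^3$ (with equality at $h=2$), that is, $h^4+h^3+2h^2\le h^5$. So
$$p(f_{53},b)-1\le2h^5(h-1)^3+h^6+4h^5+h^4+h^3+2h^2\le2h^5(h-1)^3+h^5(h+5). \tag{10}$$

**Step 4: comparison for $2\le h\le7$.** By the lower bound in (7) and by (10),
$$p(b,f_{53})-\big(p(f_{53},b)-1\big)\ge h^5\big[(h-1)^2\big(13-2(h-1)\big)-(h+5)\big]=h^5\big[(h-1)^2(15-2h)-(h+5)\big].$$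

| $h$ | 2 | 3 | 4 | 5 | 6 | 7 |
|---|---|---|---|---|---|---|
| $(h-1)^2(15-2h)$ | 11 | 36 | 63 | 80 | 75 | 36 |
| $h+5$ | 7 | 8 | 9 | 10 | 11 | 12 |

The bracket is positive in every column, so more cycles are destroyed than created.

**Step 5: $h=1$.** All out-neighbors of $f_{53}$ lie in $B_3=\{b\}$, so $p(f_{53},b)-1=0$; this is the situation of Lemma 1. On the other hand $p(b,f_{53})\ge1$, via $f_{31},f_{15},f_{53}$. Again the reversal decreases the number of cycles.

So for $h\le7$ the digraph $D_h$ has an arc whose reversal decreases the number of cycles, and for $h\ge8$ every reversal increases it. This proves Theorem 2. $\blacksquare$
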